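# Hereditary properties and polynomial kernels for induced subgraphs

## 1. Hereditary properties, kernels, compressions, advice

All graphs are finite and simple. We write $\alpha(G)$ for the independence number, $[m]=\{1,\dots,m\}$, and $\overline G$ for the complement of $G$. "Homogeneous set" means a clique or an independent set.

**Definition (hereditary, non-trivial).** A graph property $\Pi$ is a class of graphs closed under isomorphism. It is *hereditary* if it is closed under taking induced subgraphs. It is *non-trivial* if it contains infinitely many pairwise non-isomorphic graphs and also excludes infinitely many pairwise non-isomorphic graphs.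

Forests form a non-trivial hereditary property. Connected graphs do not form a hereditary one: the two ends of a path on three vertices induce two isolated vertices. The graphs with at most five vertices form a hereditary property that is trivial, since it is finite.

We say that $G$ is *$H$-free* if no induced subgraph of $G$ is isomorphic to $H$. The class of $H$-free graphs is hereditary. For example, a graph is $P_3$-free exactly when it is a disjoint union of cliques; these are the *cluster graphs*. The $P_4$-free graphs are the *cographs*. Finally, $\mathcal C_a$ denotes the class of $a$-colorable graphs: $\mathcal C_1$ consists of the edgeless graphs, $\mathcal C_2$ of the bipartite graphs, and $\mathcal C_1\subseteq\mathcal C_2\subseteq\cdots$.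

**Definition ($\Pi$-Induced Subgraph).** For a fixed $\Pi$, the input is a graph $G$ and a non-negative integer $k$. The question is whether $G$ has a set of $k$ vertices that induces a graph in $\Pi$. The parameter is $k$. A vertex set inducing a graph in $\Pi$ is called a *$\Pi$-set*.

If $\Pi=\mathcal C_1$, this is Independent Set. If $\Pi$ is the class of complete graphs, it is Clique.

**Definition (polynomial kernel).** A polynomial kernel is a polynomial-time algorithm that maps every instance $(G,k)$ to an equivalent instance $(G',k')$ of the same problem with $|V(G')|+k'$ bounded by a polynomial in $k$.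

As an example of a kernel that is *not* polynomial, let $\Pi$ be hereditary and contain all cliques and all edgeless graphs (cluster graphs, say), and let $k\ge1$. Ramsey's theorem gives $R(k,k)\le\binom{2k-2}{k-1}<4^k$. So if $|V(G)|\ge4^k$ the answer is yes, and we output the yes-instance $(K_1,1)$; otherwise we output $(G,k)$ itself. This is a kernel with fewer than $4^k$ vertices.

**Definition (promise problem, polynomial compression).** In a promise problem, only some instances $(G,k)$ are declared yes-instances and only some no-instances; there may be instances of neither kind. A *polynomial compression* is a polynomial-time algorithm mapping $(G,k)$ to a string of length at most $p(k)$, for a polynomial $p$, together with disjoint sets $T_{yes},T_{no}$ of strings such that yes-instances are mapped into $T_{yes}$ and no-instances into $T_{no}$.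

Nothing is asked of $T_{yes}$ and $T_{no}$ beyond disjointness; they may be undecidable. A polynomial kernel is a polynomial compression: encode $(G',k')$ by an adjacency matrix and an integer, and let $T_{yes},T_{no}$ be the encoded yes- and no-instances of the problem itself. As an example of a promise problem: yes if $\alpha(G)\ge k$, no if $\alpha(G)<\sqrt k$, with everything in between left open.

**Definition (advice).** A language $A$ is in $\mathrm{NP/poly}$ if there are a polynomial-time nondeterministic machine and advice strings $w_0,w_1,\dots$ with $|w_n|$ polynomial in $n$, such that $x\in A$ iff some computation on $(x,w_{|x|})$ accepts. A language is in $\mathrm{coNP/poly}$ if its complement is in $\mathrm{NP/poly}$. Likewise $\mathrm{coNTIME}(2^{n^\gamma})/2^{n^\gamma}$ consists of the languages whose complement is accepted by a nondeterministic machine in time $2^{n^\gamma}$ with $2^{n^\gamma}$ bits of advice.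

Advice need not be computable: every language of strings $1^n$, even an undecidable one, lies in $\mathrm{NP/poly}$, with one bit of advice per length. In our use, the advice will contain a graph whose existence we prove by counting.

**Definition (HIS, "half independent set").** Given a graph $\Gamma$ with vertex set $[\nu]$, where $\nu=2\kappa$ and $\kappa\ge2$, is $\alpha(\Gamma)\ge\kappa$?

With $\nu=4$: the cycle $C_4$ is a yes-instance, since its opposite vertices are non-adjacent, and $K_4$ is a no-instance. We encode $\Gamma$ by the $n=\binom\nu2$ bits of its upper triangular adjacency matrix. Every string of that length is then a graph on $[\nu]$, and $n$ determines $\nu$.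

*HIS is NP-complete.* Membership in NP is clear. For hardness take an instance $(\Gamma,\kappa)$ of Independent Set with $\nu$ vertices. If $\kappa\le1$ or $\kappa>\nu$, the answer is immediate, and we output a fixed yes- or no-instance such as $C_4$ or $K_4$. So let $2\le\kappa\le\nu$. If $\nu<2\kappa$, add $2\kappa-\nu$ vertices adjacent to everything. The order becomes $2\kappa$, and an independent set that uses a new vertex has size $1<\kappa$, so the answer to "$\alpha\ge\kappa$" is unchanged. If $\nu>2\kappa$, add $\nu-2\kappa$ isolated vertices. This raises $\alpha$ by $\nu-2\kappa$, so the threshold becomes $\kappa+(\nu-2\kappa)=\nu-\kappa$, which is half of the new order $2\nu-2\kappa$ and is larger than $\kappa\ge 2$. If $\nu=2\kappa$, do nothing.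

Consequently, *if $\mathrm{HIS}\in\mathrm{coNP/poly}$ then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$*: given a reduction $f$ from a language $A\in\mathrm{NP}$ to HIS, the advice for inputs of length $n$ is the list of advice strings for all the polynomially many lengths that $f(x)$ can have, and we run the machine for the complement of HIS on $f(x)$.

## 2. The conjecture and the theorems

For many non-trivial hereditary properties it is known that $\Pi$-Induced Subgraph has no polynomial kernel unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$; examples are cographs, chordal, interval, split, perfect and cluster graphs. Moreover, such a hardness result for $\Pi$ carries over to the class of complements. In "Parameterized Algorithms for Graph Modification Problems" the authors ask whether there are *any* non-trivial hereditary properties for which a polynomial kernel exists, and conjecture that there are none. The question is to prove or disprove this, assuming $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$ and $\mathrm{FPT}\ne\mathrm W[1]$.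

The conjecture is true, the first assumption alone suffices, and no decidability of $\Pi$ is needed.

**Theorem 1.** If $\Pi$ is a non-trivial hereditary property and $\Pi$-Induced Subgraph has a polynomial compression (in particular, a polynomial kernel), then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

**Corollary (dichotomy).** Assume $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$. For hereditary $\Pi$, the problem $\Pi$-Induced Subgraph has a polynomial kernel iff $\Pi$ is trivial, i.e. finite or the class of all graphs.

**Theorem 2 (gap version).** Let $H$ be a graph with $h\ge2$ vertices and $0<\delta<1$. Unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, there is no polynomial compression for the promise problem: given $(G,k)$, distinguish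

* YES: $\alpha(G)\ge k$;
* NO: every $H$-free induced subgraph of $G$ has fewer than $k^\delta$ vertices.

Hence for every class $\Pi$ with $\mathcal C_1\subseteq\Pi\subseteq\{H\text{-free graphs}\}$, hereditary or not, one cannot even compress the task of distinguishing "some $\Pi$-set of size $k$" from "no $\Pi$-set of size $\ge k^\delta$". By complementation the same holds when $\Pi$ contains all cliques instead.

(If $H$ is edgeless, the two cases overlap: a large edgeless graph can be in both. Then no compression exists for a silly reason. The content is for $H$ with an edge, and the condition $\mathcal C_1\subseteq\Pi\subseteq\{H\text{-free}\}$ forces $H$ to have one.)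

**Theorem 3 (subexponential compressions).** Let $\Pi$ be non-trivial hereditary, $0<\gamma<1$ and $0<\eta<\gamma/(2+2\gamma)$. If $\Pi$-Induced Subgraph has a polynomial-time compression with output length $2^{O(k^\eta)}$, then non-membership in HIS on $\nu$-vertex graphs can be decided by a nondeterministic machine in time $2^{O(\nu^\gamma)}$ with $2^{O(\nu^\gamma)}$ bits of advice. In particular, if such compressions exist for every $\eta>0$, then $\mathrm{NP}\subseteq\bigcap_{\gamma>0}\mathrm{coNTIME}(2^{n^\gamma})/2^{n^\gamma}$.

## 3. Trivial properties, and edgeless graphs by the join

**Trivial properties.** A hereditary $\Pi$ missing a graph $X$ misses all of the infinitely many graphs that contain $X$ as an induced subgraph. So a hereditary property that excludes only finitely many graphs excludes none, and a trivial hereditary $\Pi$ is either finite or the class of all graphs. Both cases have polynomial kernels. If $\Pi$ is the class of all graphs, output $(K_1,1)$ if $|V(G)|\ge k$ and $(K_1,2)$ otherwise. If $\Pi$ is finite, let $c$ be the largest order of a member (put $c=-1$ if $\Pi$ is empty). If $k>c$, output $(K_1,2)$, a no-instance because $K_1$ has no two vertices. If $k\le c$, inspect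 all at most $|V(G)|^{c}$ (or, for $k=0$, one) sets of $k$ vertices, comparing each induced graph with the finite list $\Pi$. For "no" output $(K_1,2)$; for "yes" output $(F,k)$, where $F\in\Pi$ is a $k$-vertex graph fixed in advance for each $k\le c$. The Corollary follows from this and Theorem 1.

**Edgeless graphs.** Now let $\Pi=\mathcal C_1$. Suppose many HIS-instances $\Gamma_1,\dots,\Gamma_t$ on $[\nu]$ are given, $\nu=2\kappa$. Take their *join* $G$: the disjoint union, with all edges added between different $\Gamma_i$. An independent set of $G$ lies in one $\Gamma_i$, so $\alpha(G)=\max_i\alpha(\Gamma_i)$, and $(G,\kappa)$ is a yes-instance iff *some* $\Gamma_i$ is. The parameter $\kappa$ does not grow with $t$. A polynomial compression thus squeezes the "or" of $t$ answers into $\mathrm{poly}(\nu)$ bits, even when $t$ is a much larger polynomial in $\nu$. The following lemma turns this into a nondeterministic procedure for no-instances.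

**Lemma 1 (Fortnow–Santhanam argument).** Let $P_{yes},P_{no}\subseteq\{0,1\}^n$ be disjoint, let $T_{yes},T_{no}$ be disjoint sets of strings, let $t\ge s+1$, and let $\Phi$ map $t$-tuples of strings of length $n$ to strings of length $\le s$ such that

* $\Phi(x_1,\dots,x_t)\in T_{yes}$ if some $x_i\in P_{yes}$;
* $\Phi(x_1,\dots,x_t)\in T_{no}$ if all $x_i\in P_{no}$.

Then there is a set $S\subseteq T_{no}$ of at most $n+1$ strings of length $\le s$ such that every $x\in P_{no}$ occurs in some tuple mapped into $S$, and no $x\in P_{yes}$ occurs in a tuple mapped into $S$.

*Proof.* The last property holds for every $S\subseteq T_{no}$: a tuple containing some $x\in P_{yes}$ is mapped into $T_{yes}$, which is disjoint from $T_{no}$. We find $S$ greedily, covering half of what is left each time. Let $N'\subseteq P_{no}$ be non-empty. All $|N'|^t$ tuples in $N'^t$ are mapped to strings in $T_{no}$ of length $\le s$, of which there are fewer than $2^{s+1}$. So some $z\in T_{no}$ has at least $|N'|^t/2^{s+1}$ preimages in $N'^t$. Let $Y\subseteq N'$ be the set of all entries of these preimages. The preimages lie in $Y^t$, so $|Y|^t\ge|N'|^t/2^{s+1}$, and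
$$|Y|\ge|N'|\,2^{-(s+1)/t}\ge|N'|/2 .$$
Put $z$ into $S$, replace $N'$ by $N'\setminus Y$, and repeat, starting from $N'=P_{no}$. Since $|P_{no}|\le2^n$, after $n+1$ rounds at most $2^n/2^{n+1}<1$ elements remain, so none. $\square$

For $\Pi=\mathcal C_1$ this finishes Theorem 1. If a compression has output length at most $k^c+c$, let $t=\nu^{c+1}$ and let $\Phi(\Gamma_1,\dots,\Gamma_t)$ be the compression of (join, $\kappa$). Its length is at most $s=\kappa^c+c$, and $t\ge s+1$ for large $\nu$. Lemma 1, with $P_{yes}$ and $P_{no}$ the yes- and no-instances of HIS on $[\nu]$, gives a set $S_\nu$ of polynomial total length. With $S_\nu$ as advice, on input $\Gamma$ guess a $t$-tuple containing $\Gamma$ and accept iff $\Phi$ of it lies in $S_\nu$. This accepts exactly the no-instances, so $\mathrm{HIS}\in\mathrm{coNP/poly}$.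

For other $\Pi$ we need a replacement for the join: a graph $G$ whose $k$-vertex $\Pi$-sets exist iff some $\Gamma_i$ is a yes-instance, with $k$ polynomial in $\nu$ and growing only slowly with $t$.

## 4. How cluster graphs, cographs and perfect graphs defeat the join

Three examples show exactly what breaks, and each suggests one ingredient of the construction.

**Cluster graphs: one vertex from each instance.** In the join, choosing one vertex from each $\Gamma_i$ gives the clique $K_t$, a cluster graph. Lemma 1 needs $t\ge s+1$, where $s$ is the polynomial bound on the compressed length; once that bound is at least $k$, we have $t>k$, and $(G,k)$ is always a yes-instance. With no edges between different $\Gamma_i$ we get an edgeless graph on $t$ vertices instead, also a cluster graph. No other way of connecting the $\Gamma_i$ prevents this entirely: the $t$ chosen vertices always contain a homogeneous set of size at least $\frac12\log_2t$, because $R(m,m)\le\binom{2m-2}{m-1}\le4^{m-1}$, and we may take $m=\lfloor\frac12\log_2t\rfloor+1$. But that is only *logarithmic* in $t$. If pairs in different instances are joined at random, we may hope that $H$-free transversal sets are at most logarithmic. And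 a logarithmic loss can be made harmless: replace every vertex of every $\Gamma_i$ by a part of $M$ independent vertices, with $M$ large compared to $\log t$.

**Cographs: complete bipartite pieces.** Suppose we connect groups $i$ and $i'$ either completely or not at all, following a random graph on the indices. Two independent sets from two groups then induce a complete bipartite or an edgeless graph, both cographs. So two no-instances with $\alpha\ge\kappa/2$ already give a cograph on $\kappa$ vertices. The same happens *inside* a group: if an edge $xy$ of $\Gamma_i$ is replaced by a complete bipartite graph between the parts of $x$ and $y$, a cograph may contain both parts, and the edges of $\Gamma_i$ are no obstacle. The cure is to choose at random each single pair of vertices, both between groups and between the two parts of an edge. A random bipartite graph between large independent sets contains every fixed bipartite graph, in particular $P_4$, inside any two not too small subsets of its two sides.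

**Perfect graphs: several color classes.** Every bipartite graph is perfect. So even with random pairs, the union of an independent set from one group and an independent set from another is allowed, whatever the edges between them. With parts of size $M$, two groups with independent sets of size $\lceil\kappa/2\rceil$ give $\Pi$-sets with at least $M\kappa$ vertices. If $\Pi$ contains all $a$-colorable graphs, we must spend $a-1$ of the available color classes elsewhere: we add $a-1$ huge independent sets $D_1,\dots,D_{a-1}$, randomly joined to everything, so large that a $\Pi$-set of size $k$ has to use all of them. Then only one color class is left for the instances.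

For the last cure we must know how many color classes $\Pi$ allows, and that one more is too many. This is the next lemma.

## 5. Sandwiching $\Pi$ between $\mathcal C_a$ and the $H$-free graphs

Let $\overline\Pi$ be the class of complements of graphs in $\Pi$.

**Lemma 2.** Let $\Pi$ be non-trivial hereditary. After possibly replacing $\Pi$ by $\overline\Pi$, there are an integer $a\ge1$ and a graph $H\in\mathcal C_{a+1}\setminus\mathcal C_a$ with
$$\mathcal C_a\subseteq\Pi\subseteq\{H\text{-free graphs}\}.$$

*Proof.* There are finitely many graphs of each order, so the infinite class $\Pi$ contains arbitrarily large graphs. By Ramsey's theorem these have arbitrarily large homogeneous sets, so by heredity $\Pi$ contains arbitrarily large edgeless graphs or arbitrarily large complete graphs, and hence, by heredity again, all edgeless or all complete graphs. In the second case pass to $\overline\Pi$. So assume $\mathcal C_1\subseteq\Pi$. Some graph $X\notin\Pi$ exists, and $X\in\mathcal C_{|V(X)|}$, so $\mathcal C_b\not\subseteq\Pi$ for all $b\ge|V(X)|$. Hence there is a largest $a\ge1$ with $\mathcal C_a\subseteq\Pi$. Choose $H\in\mathcal C_{a+1}\setminus\Pi$. Then $H\notin\mathcal C_a$ since $\mathcal C_a\subseteq\Pi$.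 By heredity no graph in $\Pi$ contains an induced copy of $H$. $\square$

For instance, for cluster graphs $a=1$ and $H=P_3$; for cographs $a=1$ and $H=P_4$; for chordal graphs $a=1$ and $H=C_4$; for perfect graphs $a=2$ and $H=C_5$, since all bipartite graphs are perfect and $C_5$ is $3$-colorable but not perfect.

Passing to $\overline\Pi$ is harmless. It is again non-trivial and hereditary, and $(G,k)$ is a yes-instance for $\Pi$ iff $(\overline G,k)$ is one for $\overline\Pi$. So complementing the input turns a compression for one problem into a compression for the other, with the same length bound and the same $T_{yes},T_{no}$.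

## 6. A graph with a copy of $H$ across any $h$ large sets

We need one graph that serves as the random pattern for all choices of the $\Gamma_i$ at once.

**Lemma 3.** Let $H$ be a graph on $\{1,\dots,h\}$, $h\ge2$, let $N\ge2$, and let $q\ge h$ be a prime with $q>c_0\ln N$, where $c_0=h2^{\binom h2}$. There is a graph $R$ on $N$ vertices such that

> $(*)$ for all pairwise disjoint $q$-sets $A_1,\dots,A_h\subseteq V(R)$ there are $x_j\in A_j$ such that $j\mapsto x_j$ is an isomorphism from $H$ onto $R[\{x_1,\dots,x_h\}]$.

A uniformly random graph should work, by a union bound over the at most $N^{hq}=e^{hq\ln N}$ choices of the sets. For this, the failure probability for fixed sets must be of the form $e^{-\Omega(q^2)}$; then $q$ of order $\ln N$ is enough. If we only tried $q$ vertex-disjoint transversals, we would get independent trials but only $e^{-\Omega(q)}$. So we want about $q^2$ transversals that pairwise share no *pair* of vertices. Lines over $\mathbb Z_q$ provide them.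

*Proof.* Let $R$ be uniformly random on the $N$ vertices. Fix $A_1,\dots,A_h$ and bijections $A_j\leftrightarrow\mathbb Z_q$. For $(\lambda,\mu)\in\mathbb Z_q^2$ consider the transversal $x_j=\lambda+j\mu$ for $1\le j\le h$, where $x_j$ is read as an element of $A_j$. Two different transversals $(\lambda,\mu)$, $(\lambda',\mu')$ share at most one vertex. Indeed, the $A_j$ are disjoint, so a shared vertex means agreement at some $j$. If they agree at $j\ne j'$, subtracting the two equations gives $(j-j')(\mu-\mu')=0$ in $\mathbb Z_q$. Since $1\le j,j'\le h\le q$ are distinct, $j-j'$ is non-zero modulo the prime $q$, so $\mu=\mu'$ and then $\lambda=\lambda'$.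

For each transversal consider the event that $j\mapsto x_j$ is an isomorphism from $H$ onto $R[\{x_1,\dots,x_h\}]$. It prescribes the status of exactly $\binom h2$ vertex pairs, so it has probability $2^{-\binom h2}$. Different transversals use disjoint sets of vertex pairs, so these $q^2$ events are independent, and all of them fail with probability
$$\bigl(1-2^{-\binom h2}\bigr)^{q^2}\le\exp\bigl(-2^{-\binom h2}q^2\bigr).$$
There are at most $N^{hq}$ choices of $(A_1,\dots,A_h)$, and
$$N^{hq}\exp\bigl(-2^{-\binom h2}q^2\bigr)=\exp\Bigl(2^{-\binom h2}q\,\bigl(h2^{\binom h2}\ln N-q\bigr)\Bigr)<1,$$
because $q>c_0\ln N$. So some $R$ satisfies $(*)$. $\square$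

For $h=q=3$ there are nine transversals $(\lambda+\mu,\lambda+2\mu,\lambda)$ across three $3$-sets, any two of them sharing at most one vertex. Three vertex-disjoint transversals would have been the most possible.

## 7. The blown-up random join

By Lemma 2 and the remark after it, assume $\mathcal C_a\subseteq\Pi\subseteq\{H\text{-free graphs}\}$ with
$$V(H)=\{1,\dots,h\}=U_1\sqcup\dots\sqcup U_{a+1},$$
where each $U_r$ is independent in $H$ (as $H\in\mathcal C_{a+1}$) and non-empty (as $H\notin\mathcal C_a$). So $h\ge a+1\ge2$.

**Step 1: sizes.** This step fixes the numbers so that the logarithmic losses are smaller than one part, and one $D_j$ outweighs everything that could be taken from the groups. Let $\Gamma_1,\dots,\Gamma_t$ be graphs on $[\nu]$, $\nu=2\kappa$, $\kappa\ge2$. For a constant $C=C(\Pi)$ to be chosen, let $q$ be the smallest prime $\ge C\log_2(t\nu)$ and set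
$$M=\nu(hq)^2+1,\qquad L=M(a\nu+2),\qquad k=(a-1)L+M\kappa .$$
The vertex set $W$ is the disjoint union of *parts*: $P_{i,x}$ for $i\in[t]$, $x\in[\nu]$, each of size $M$, and $D_1,\dots,D_{a-1}$, each of size $L$. (For $a=1$ there are no $D_j$.) The union $\bigcup_xP_{i,x}$ is called the $i$-th *group*.

**Step 2: Lemma 3 applies.** We check that $q\ge h$ and $q>c_0\ln N$, where $N=|W|=M\bigl(t\nu+(a-1)(a\nu+2)\bigr)$. We have $(a-1)(a\nu+2)\le a(a+2)\nu\le3a^2t\nu$ and $M\le2\nu h^2q^2$, so
$$N\le2\nu h^2q^2\cdot(1+3a^2)\,t\nu\le8a^2h^2q^2(t\nu)^2,\qquad \ln N\le\ln(8a^2h^2)+2\ln q+2\ln(t\nu).$$
Now $q\ge C\log_2(t\nu)\ge C$. If $C$ is large, depending only on $a$ and $h$ (recall that $c_0$ depends only on $h$), then $q\ge h$, and each of $c_0\ln(8a^2h^2)$, $2c_0\ln q$ and $2c_0\ln(t\nu)\le2c_0\log_2(t\nu)\le\frac{2c_0}{C}q$ is smaller than $q/3$. Hence $c_0\ln N<q$. Let $R$ be a graph on $W$ satisfying $(*)$. It depends only on $t$ and $\nu$, not on the $\Gamma_i$.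

**Step 3: the graph $G$.** Two distinct parts are *active*, as are all vertex pairs between them, in these cases:

* $P_{i,x}$ and $P_{i',y}$ with $i\ne i'$;
* $P_{i,x}$ and $P_{i,y}$ with $xy\in E(\Gamma_i)$;
* $D_j$ and any other part.

The graph $G$ on $W$ has an edge $uv$ iff $uv$ is an active pair and $uv\in E(R)$. So $G$ agrees with $R$ on active pairs, and all other pairs, including those inside one part, are non-adjacent.

For example, with cluster graphs ($a=1$, $H=P_3$), an edge $xy$ of $\Gamma_i$ becomes a pattern from $R$ between the independent sets $P_{i,x}$ and $P_{i,y}$. If a set $S$ has at least $2q$ vertices in the first and $q$ in the second, apply $(*)$ to two disjoint $q$-sets in $S\cap P_{i,x}$, for the two ends of $P_3$, and one in $S\cap P_{i,y}$, for the middle vertex. We get an induced $P_3$ in $G[S]$: the two ends lie in one part and are non-adjacent in $G$, and the middle vertex is joined to both. So a cluster graph cannot use both parts substantially.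

## 8. Correctness of the construction

**Claim.** $G$ has a $k$-set inducing a graph in $\Pi$ iff $\alpha(\Gamma_i)\ge\kappa$ for some $i$.

**Step 1: from an independent set to a $\Pi$-set.** Let $I$ be an independent set of $\Gamma_i$ with $|I|=\kappa$. No two of the parts $P_{i,x}$, $x\in I$, are active, so $\bigcup_{x\in I}P_{i,x}$ is independent in $G$. Each $D_j$ is independent too. The union of these $a$ independent sets has $M\kappa+(a-1)L=k$ vertices and induces an $a$-colorable graph, which lies in $\mathcal C_a\subseteq\Pi$.

For the converse, let $|S|=k$ and $G[S]\in\Pi$, so $G[S]$ is $H$-free. Call a part *heavy* if it meets $S$ in at least $hq$ vertices, and *light* otherwise.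

**Step 2: no $a+1$ heavy parts are pairwise active.** This says that $S$ has at most $a$ substantial color classes. Suppose $Q_1,\dots,Q_{a+1}$ were heavy and pairwise active. For each $r$ choose inside $S\cap Q_r$ pairwise disjoint $q$-sets $A_j$, one for each $j\in U_r$; this is possible since $|U_r|\le h$ and $|S\cap Q_r|\ge hq$. Apply $(*)$ to get $x_1,\dots,x_h$. If $j,j'$ lie in different classes $U_r$, the pair $x_jx_{j'}$ is active, so $G$ agrees on it with $R$ and hence with $H$. If $j,j'$ lie in the same class, then $x_j,x_{j'}$ lie in the same part, so $x_jx_{j'}\notin E(G)$, and $jj'\notin E(H)$. So $G[\{x_1,\dots,x_h\}]\cong H$, a contradiction.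

**Step 3: $S$ meets fewer than $hq$ groups.** This limits transversal sets. Otherwise choose vertices of $S$ in $hq$ distinct groups and split them into $h$ sets of size $q$. All pairs among them are active, so $G$ agrees with $R$ there, and $(*)$ gives an induced $H$ in $G[S]$, a contradiction.

**Step 4: counting $S$ in terms of heavy parts.** By Step 3, $S$ meets fewer than $\nu hq$ parts $P_{i,x}$. A light part contributes fewer than $hq$ vertices, so the light parts $P_{i,x}$ together contribute at most $\nu(hq)^2<M$ vertices to $S$. Let $\beta$ be the number of heavy parts $P_{i,x}$. If these lay in $a+1$ or more groups, one from each of $a+1$ groups would give $a+1$ pairwise active heavy parts, against Step 2. So they lie in at most $a$ groups, and $\beta\le a\nu$. Since $|P_{i,x}|=M$,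
$$|S|\le|S\cap(D_1\cup\dots\cup D_{a-1})|+M\beta+\nu(hq)^2. \tag{1}$$

**Step 5: every $D_j$ is heavy.** This shows that $a-1$ color classes are used up outside the groups. Suppose some $D_j$ is light. The other $D$'s contribute at most $(a-2)L$, so by (1), and since $hq\le\nu(hq)^2<M$,
$$|S|\le(a-2)L+hq+Ma\nu+\nu(hq)^2<(a-2)L+M(a\nu+2)=(a-1)L\le k,$$
contradicting $|S|=k$.

**Step 6: reading off an independent set.** Now $D_1,\dots,D_{a-1}$ are $a-1$ pairwise active heavy parts, active to all $P_{i,x}$. If two heavy parts $P_{i,x}$ and $P_{i',y}$ were active, we would have $a+1$ pairwise active heavy parts, against Step 2. So no two heavy parts among the $P_{i,x}$ are active. Hence they all lie in one group $i$, and the corresponding $x$'s form an independent set of $\Gamma_i$ of size $\beta$. By (1),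
$$(a-1)L+M\kappa=|S|\le(a-1)L+M\beta+\nu(hq)^2<(a-1)L+M(\beta+1),$$
so $\kappa<\beta+1$, that is, $\beta\ge\kappa$. (In particular $\beta\ne0$, so the group $i$ exists.) Hence $\alpha(\Gamma_i)\ge\kappa$. This proves the Claim. $\square$

## 9. The size of $k$, and the end of the proof of Theorem 1

**Step 1: the parameter.** We show that $k$ depends on $t$ only through a power of $\log t$. By Bertrand's postulate there is a prime between $m$ and $2m$ for $m=\lceil C\log_2(t\nu)\rceil$, so $q=O_\Pi(\log(t\nu))$. Hence
$$k\le M\bigl((a-1)(a\nu+2)+\nu\bigr)=O_\Pi(M\nu)=O_\Pi(\nu^2q^2)=O_\Pi\bigl(\nu^2\log^2(t\nu)\bigr). \tag{2}$$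

**Step 2: choosing $t$.** We make $t$ larger than the compressed length. Suppose there is a compression with output length at most $k^c+c$. Let $t=\nu^d$ with $d=3c+1$. By (2), $k=O(\nu^2\log^2\nu)=O(\nu^3)$, where the constant depends on $\Pi$ and $c$. So the output length is at most some $s=O(\nu^{3c})$, and $t\ge s+1$ for all large $\nu$.

**Step 3: the nondeterministic procedure.** Let $\Phi(\Gamma_1,\dots,\Gamma_t)$ be the compression of $(G,k)$. As $N$ is polynomial in $\nu$, the graph $R$ has $\mathrm{poly}(\nu)$ bits, and given $R$ as advice, $\Phi$ is computable in time $\mathrm{poly}(\nu)$. Let $P_{yes},P_{no}$ be the yes- and no-instances of HIS on $[\nu]$. By the Claim, if some $\Gamma_i$ is a yes-instance then $\Phi$ of the tuple is in $T_{yes}$, and if all $\Gamma_i$ are no-instances it is in $T_{no}$. So Lemma 1 applies with $n=\binom\nu2$. Let $S_\nu$ be the resulting set of at most $n+1$ strings of length at most $s$.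

With the polynomial-size advice $(R,S_\nu)$, a nondeterministic machine on input $\Gamma$ guesses a $t$-tuple containing $\Gamma$ and accepts iff $\Phi$ of the tuple lies in $S_\nu$. By Lemma 1 it can accept every no-instance and never accepts a yes-instance. The finitely many small $\nu$ are handled by a table. So $\mathrm{HIS}\in\mathrm{coNP/poly}$, and since HIS is NP-complete, $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. This proves Theorem 1, and with Section 3 the Corollary. $\blacksquare$

## 10. A polynomial gap: proof of Theorem 2

The construction above does not produce a gap. Already for $a=1$, if some $\Gamma_i$ has $\alpha(\Gamma_i)=\kappa-1$, then $G$ has an independent set of size $M(\kappa-1)=k-M$. We need source instances with a gap. We use the following cited result, in gap form for independent sets: D. Zuckerman, *Linear degree extractors and the inapproximability of Max Clique and Chromatic Number*, Theory of Computing 3 (2007) 103–128. For every $\varepsilon>0$, every language in NP has a polynomial-time many-one reduction to the problem of distinguishing $\nu$-vertex graphs with $\alpha\ge\nu^{1-\varepsilon}$ from those with $\alpha\le\nu^\varepsilon$.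

One further obstacle remains. If each vertex of $\Gamma_i$ is used only once, up to $q$ vertices may be taken from each of $\nu$ light places, and our count cannot exclude sets of size about $\nu q$, which exceeds the target $k\le\nu$. Blowing up vertices by edgeless parts of size $M$ would also let a single heavy part contribute $M$. Instead we blow up each vertex by another copy of the construction, recursively. With $p$ levels the target is about $\nu^p$, while the loss to light places stays near $\nu q$.

**Step 1: the construction.** Fix an integer $p\ge6/\delta$ and put $\varepsilon=\frac1{2hp}$; label $V(H)=\{1,\dots,h\}$. Given $\Gamma_1,\dots,\Gamma_t$ on $[\nu]$ with $t=\nu^d$, let $W=[t]\times[\nu]^p$, so $N=|W|=\nu^{d+p}$. By Bertrand's postulate there is a prime $q=O_{H,d,p}(\log\nu)$ with $q\ge h$ and $q>c_0\ln N$; let $R$ on $W$ satisfy $(*)$. Two vertices $(i,x_1,\dots,x_p)$ and $(i',x_1',\dots,x_p')$ form an *active* pair if $i\ne i'$, or if $i=i'$ and $x_lx_l'\in E(\Gamma_i)$, where $l$ is the first index with $x_l\ne x_l'$. The edges of $G$ are the active pairs in $E(R)$. Let $k=\lceil\nu^{1-\varepsilon}\rceil^p$.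

For $p=2$: in one group, $(x_1,x_2)$ and $(x_1',x_2')$ with $x_1\ne x_1'$ are active iff $x_1x_1'\in E(\Gamma_i)$, and $(x_1,x_2)$ and $(x_1,x_2')$ are active iff $x_2x_2'\in E(\Gamma_i)$. So each vertex $x_1$ of $\Gamma_i$ has been replaced by a copy of $\Gamma_i$, with active pairs as edges.

**Step 2: a yes-instance gives a large independent set.** If $I$ is independent in $\Gamma_i$ with $|I|\ge\nu^{1-\varepsilon}$, then $\{i\}\times I^p$ contains no active pair, since the entries at the first difference both lie in $I$. As $|I|\ge\lceil\nu^{1-\varepsilon}\rceil$, we get $\alpha(G)\ge k$, regardless of the other $\Gamma_{i'}$.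

**Step 3: $H$-free sets in one group, when all $\alpha(\Gamma_i)\le\nu^\varepsilon$.** Now let $\alpha(\Gamma_i)\le\nu^\varepsilon$ for all $i$ and let $G[S]$ be $H$-free. For $0\le l\le p$, a *block of level $l$* is the set of vertices with given $i$ and given $x_1,\dots,x_{p-l}$. Blocks of level $0$ are single vertices, and blocks of level $p$ are the groups. Let $g_l$ be the maximum of $|S\cap Q|$ over blocks $Q$ of level $l$. In this section a block is *heavy* if it meets $S$ in at least $q$ vertices, and light otherwise.

Let $l\ge1$. A level-$l$ block splits into $\nu$ *children* of level $l-1$, indexed by $x=x_{p-l+1}\in[\nu]$. If $xy\in E(\Gamma_i)$, all pairs between the children $x$ and $y$ are active, as their first difference is at index $p-l+1$. If $h$ heavy children were pairwise adjacent in $\Gamma_i$, we could choose a $q$-set $A_j\subseteq S$ in the $j$-th of them and apply $(*)$. All pairs among the resulting $x_1,\dots,x_h$ are active, so $G=R$ there, and $G[S]$ would contain an induced $H$. (Here we use one child per vertex of $H$, not per color class: a child need not be independent.) So the heavy children form a set in $\Gamma_i$ without $K_h$ and without an independent set of more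 than $b:=\lfloor\nu^\varepsilon\rfloor$ vertices. Their number is therefore less than the Ramsey number
$$R(h,b+1)\le\binom{h+b-1}{h-1}=\prod_{j=1}^{h-1}\frac{b+j}j\le(b+1)^{h-1}=:\rho,$$
since $\frac{b+j}j=1+\frac bj\le1+b$. The at most $\nu$ light children contribute fewer than $q$ vertices each. Thus
$$g_0\le1,\qquad g_l\le\nu q+\rho\,g_{l-1}\quad(1\le l\le p),$$
and unrolling the recursion, with $\rho\ge1$,
$$g_p\le\rho^p+\nu q(1+\rho+\dots+\rho^{p-1})\le\rho^p+p\,\nu q\,\rho^p\le(p+1)\nu q\rho^p. \tag{3}$$

**Step 4: $H$-free sets across groups.** We bound $|S|$. Distinct level-$p$ blocks are pairwise active. So fewer than $h$ of them are heavy: otherwise $q$-sets of $S$ in $h$ heavy ones and $(*)$ give an induced $H$ in $G[S]$. And $S$ meets fewer than $hq$ of them: otherwise take one vertex from each of $hq$ of them, split these into $h$ sets of size $q$, and apply $(*)$. Hence, by (3),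
$$|S|\le h\,g_p+hq\cdot q=O(\nu q^2\rho^p).$$
Since $b+1\le2\nu^\varepsilon$, we have $\rho^p\le2^{p(h-1)}\nu^{\varepsilon p(h-1)}$ with $\varepsilon p(h-1)=\frac{h-1}{2h}<\frac12$, so $|S|\le\nu^{2+o(1)}$. On the other hand $k^\delta\ge\nu^{\delta p(1-\varepsilon)}\ge\nu^3$, because $\delta p\ge6$ and $\varepsilon\le\frac12$. So $|S|<k^\delta$ for all large $\nu$, the threshold depending only on $H,\delta,p,d$.

**Step 5: conclusion.** Suppose the promise problem has a compression of length $\le k^c+c$. Note that $k\le\nu^p$ and take $d=pc+1$, so that $t=\nu^d\ge s+1$ for $s=\nu^{pc}+c$ and large $\nu$. Let $\Phi(\Gamma_1,\dots,\Gamma_t)$ be the compression of $(G,k)$, and let $P_{yes}$ and $P_{no}$ be the graphs on $[\nu]$ with $\alpha\ge\nu^{1-\varepsilon}$ and with $\alpha\le\nu^\varepsilon$; they are disjoint as $\varepsilon<\frac12$ and $\nu\ge2$. Steps 2–4 verify the hypotheses of Lemma 1. In particular, one entry in $P_{yes}$ suffices for $T_{yes}$, even if other entries are in neither set. With $R$ and the set $S_\nu$ from Lemma 1 as polynomial-size advice, guessing a tuple as in Section 9 accepts a language in $\mathrm{NP/poly}$ that contains all graphs with $\alpha\le\nu^\varepsilon$ and no graph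 with $\alpha\ge\nu^{1-\varepsilon}$; small $\nu$ are treated by a table. Given $A\in\mathrm{NP}$, compose with Zuckerman's reduction, taking as advice the advice for all orders $\nu$ that can occur. An input outside $A$ is accepted, an input in $A$ is not. So the complement of $A$ is in $\mathrm{NP/poly}$, i.e. $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

**Step 6: classes between $\mathcal C_1$ and the $H$-free graphs.** Let $\mathcal C_1\subseteq\Pi\subseteq\{H\text{-free graphs}\}$. If $\alpha(G)\ge k$, then $G$ has a $\Pi$-set of size exactly $k$. If every $H$-free induced subgraph has fewer than $k^\delta$ vertices, there is no $\Pi$-set of size $\ge k^\delta$. So a compression for the gap problem of $\Pi$ is a compression for the problem in Theorem 2. If instead $\Pi$ contains all cliques and is contained in the $H$-free graphs, then $\overline\Pi$ contains $\mathcal C_1$ and is contained in the $\overline H$-free graphs; complement the inputs. By Lemma 2 this covers every non-trivial hereditary $\Pi$ up to complementation. $\blacksquare$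

For hereditary $\Pi$ this gives Theorem 1 a second time, as $k^\delta\le k$ for $k\ge1$. The proof in Sections 7–9 does without Zuckerman's theorem and gives the bound (2), which Theorem 3 uses.

**Remark (a logarithmic gap is easy).** Let $\Pi$ be hereditary and contain all cliques and all edgeless graphs, let $c>0$ be constant, and consider only $k\ge1$ with $\frac c2\log_2k\le k$ (all large $k$), so that the following two cases exclude each other: "some $\Pi$-set of size $k$" and "no $\Pi$-set of size $\ge\frac c2\log_2k$". This promise problem has a polynomial kernel. A graph on $n>k^c$ vertices has a homogeneous set of size at least $\frac12\log_2n>\frac c2\log_2k$ (Section 4), so it is never a no-instance, and we output the yes-instance $(K_1,1)$. If $n\le k^c$, the instance is already small. So $k^\delta$ in Theorem 2 cannot be lowered to $O(\log k)$ for such $\Pi$.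

## 11. Exponentially many instances: proof of Theorem 3

In (2), $t$ enters $k$ only through $\log^2(t\nu)$. So we can afford a number of instances far beyond polynomial, at the price of more time and advice.

**Step 1: choosing $t$.** We use the construction of Section 7 with $t=\lceil2^{\nu^\gamma}\rceil$. Then $\log(t\nu)=O(\nu^\gamma)$, and by (2), $k=O(\nu^{2+2\gamma})$. So the compressed length is at most
$$s=2^{O(\nu^{\eta(2+2\gamma)})}=2^{o(\nu^\gamma)},$$
because $\eta(2+2\gamma)<\gamma$. Hence $t\ge s+1$ for large $\nu$.

**Step 2: resources.** The sizes of $G$ and of the advice graph $R$, and the running time of $\Phi$, are $\mathrm{poly}(t,\nu)=2^{O(\nu^\gamma)}$. A $t$-tuple of graphs on $[\nu]$ has $t\binom\nu2=2^{O(\nu^\gamma)}$ bits. The set $S_\nu$ from Lemma 1 has at most $\binom\nu2+1$ strings of length $\le s$. The Claim holds for every $t$, so the procedure of Section 9 accepts exactly the no-instances of HIS on $[\nu]$, in nondeterministic time $2^{O(\nu^\gamma)}$ with $2^{O(\nu^\gamma)}$ bits of advice. This is the first assertion.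

**Step 3: all of NP.** Suppose such compressions exist for every $\eta>0$. Let $A\in\mathrm{NP}$ and let a reduction from $A$ to HIS produce graphs with $\nu\le n^b$ for inputs of length $n$, for all large $n$, where $b\ge1$. Given $\gamma'>0$, choose $0<\gamma<\min(1,\gamma'/b)$ and some $0<\eta<\gamma/(2+2\gamma)$, and apply the first assertion, with the advice for all $\nu\le n^b$. Time and advice are at most
$$\mathrm{poly}(n)\cdot2^{O(n^{b\gamma})}\le2^{n^{\gamma'}}$$
for all large $n$, since $b\gamma<\gamma'$; smaller $n$ are handled by a table. So $A\in\mathrm{coNTIME}(2^{n^{\gamma'}})/2^{n^{\gamma'}}$. As $\gamma'>0$ was arbitrary, $\mathrm{NP}\subseteq\bigcap_{\gamma>0}\mathrm{coNTIME}(2^{n^\gamma})/2^{n^\gamma}$. $\blacksquare$
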